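# The Hilbert–Chow morphism of a nonsingular surface is rational in every characteristic

## 1. Pairs of points in the plane

Let $k$ be an algebraically closed field. In this section its characteristic is arbitrary; $0$ and $2$ are both allowed.

Two geometric objects parametrize pairs of points of $\mathbb A^2$. One is the symmetric product $Z=(\mathbb A^2)^{(2)}=(\mathbb A^2\times\mathbb A^2)/S_2=\operatorname{Spec}R$ with $R=k[x_1,x_2,y_1,y_2]^{S_2}$. Its points are cycles $P_1+P_2$, and it is singular along the cycles $2P$. The other is the Hilbert scheme $Y=(\mathbb A^2)^{[2]}$ of closed subschemes $\xi\subset\mathbb A^2$ of length $2$. Its points are pairs of distinct points, together with pairs (point, tangent direction). It is nonsingular and irreducible of dimension $4$ by Fogarty's theorem. The Hilbert–Chow morphism $\pi:Y\to Z$ sends $\xi$ to its cycle. It is proper and birational, and it contracts the $\mathbb P^1$ of tangent directions at $P$ to the point $2P$. We ask whether this contraction is invisible to the cohomology of functions and of top differential forms.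

**Proposition 1.** Let $Y=(\mathbb A^2)^{[2]}$. Then $H^0(Y,\mathcal O_Y)=R$, $H^i(Y,\mathcal O_Y)=0$ for $i\ge1$, and $\omega_Y\cong\mathcal O_Y$. In particular $H^i(Y,\omega_Y)=0$ for $i\ge 1$.

**Step 1: two affine charts.** The purpose of this step is to get a two-term Čech complex. If $\xi$ has length $2$, then $x$ and $y$ are not both scalars in $\mathcal O_\xi$, since otherwise $\mathcal O_\xi=k$. So $1,x$ or $1,y$ is a basis of $\mathcal O_\xi$, and $Y=U_1\cup U_2$ with $U_1$, $U_2$ the corresponding open sets. On $U_1$ the ideal of $\xi$ is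
$$(x^2-ax+b,\;y-c-ex),$$
so $U_1=\mathbb A^4$ with coordinate ring $B_1=k[a,b,c,e]$. Symmetrically, on $U_2$ the ideal is $(y^2-a'y+b',\;x-c'-e'y)$, and $U_2=\operatorname{Spec}B_2$ with $B_2=k[a',b',c',e']$. On $U_1$ we have $y=c+ex$, so $1,y$ is a basis exactly where $e$ is invertible. Thus $U_1\cap U_2=\operatorname{Spec}B_{12}$ with $B_{12}=k[a,b,c,e,e^{-1}]$. If $x_1,x_2$ are the roots of $x^2-ax+b$, then the $y$-coordinates are $c+ex_i$, so
$$e'=e^{-1},\qquad c'=-c/e,\qquad a'=2c+ea,\qquad b'=c^2+cea+e^2b. \tag{1}$$
The Čech complex is $B_1\oplus B_2\to B_{12}$, so $H^i(Y,\mathcal O_Y)=0$ for $i\ge2$.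

**Step 2: global functions.** The purpose is to know the kernel of the Čech complex. The variety $Z$ is normal, being a finite quotient of a normal variety, and $\pi$ is proper and birational. So $\pi_*\mathcal O_Y$ is a finite $\mathcal O_Z$-algebra inside the function field of $Z$, hence equals $\mathcal O_Z$. Therefore $H^0(Y,\mathcal O_Y)=R$.

**Step 3: a count.** We now compute $\dim H^1$ by counting monomials. The torus $\mathbb G_m^2$ scales $x$ and $y$ separately. Everything becomes bigraded, with $x$ of bidegree $(1,0)$ and $y$ of bidegree $(0,1)$. Then $a,b,c,e$ have bidegrees $(1,0),(2,0),(0,1),(-1,1)$, and symmetrically for the primed variables. A monomial $a^ib^jc^le^m$ has bidegree $(u,v)$ iff $m=v-l$ and $i+2j=u+v-l$. Put $D=u+v$. If $D<0$ every bigraded piece is zero; let $D\ge 0$. For $0\le l\le D$ there are $\lfloor (D-l)/2\rfloor+1$ pairs $(i,j)$. So the pieces of bidegree $(u,v)$ are finite-dimensional. In $B_{12}$ all $l\in[0,D]$ occur, in $B_1$ only $l\le v$ (that is, $m\ge0$), and in $B_2$, by symmetry, only $l\le u$.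

If $u<0$, then $v>D$, so $B_1$ and $B_{12}$ agree in bidegree $(u,v)$ and $H^1_{(u,v)}=0$. If $v<0$ the same holds with $B_2$. Let $u,v\ge0$ and put
$$T(m)=\sum_{r=0}^{m-1}\bigl(\lfloor r/2\rfloor+1\bigr)=\frac{m(m-1)}4+m-\frac12\Bigl\lfloor\frac m2\Bigr\rfloor ,$$
where the closed form uses that there are $\lfloor m/2\rfloor$ odd numbers among $0,\dots,m-1$. With $r=D-l$, the dimensions of $B_{12},B_1,B_2$ in bidegree $(u,v)$ are $T(D+1)$, $T(D+1)-T(u)$, $T(D+1)-T(v)$. The dimension of $R$ is the number $N_{u,v}$ of $S_2$-orbits on monomials $x_1^ix_2^{u-i}y_1^jy_2^{v-j}$, since orbit sums form a basis of the invariants. There are $(u+1)(v+1)$ such monomials. One of them is fixed if $u,v$ are both even, and none otherwise. So $N_{u,v}=\frac12\bigl((u+1)(v+1)+\epsilon\bigr)$ with $\epsilon=1$ if $u,v$ are even and $\epsilon=0$ otherwise. The exact sequence $0\to R\to B_1\oplus B_2\to B_{12}\to H^1(Y,\mathcal O_Y)\to0$ gives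
$$\dim H^1_{(u,v)}=N_{u,v}-\bigl(T(u+v+1)-T(u)-T(v)\bigr).$$
By the closed form, the bracket equals $\frac{uv+u+v}2+1-\frac12\delta$ with $\delta=\lfloor\frac{u+v+1}2\rfloor-\lfloor\frac u2\rfloor-\lfloor\frac v2\rfloor$. One checks $\delta=0$ if $u,v$ are both even and $\delta=1$ in the other parity cases, so $\delta=1-\epsilon$ and the bracket is $\frac12((u+1)(v+1)+\epsilon)=N_{u,v}$. Hence $H^1(Y,\mathcal O_Y)=0$.

**Step 4: the canonical bundle.** The purpose is to reduce $\omega_Y$ to $\mathcal O_Y$. Let $Y_0\subset Y$ be the open set of pairs of distinct points. It is the quotient of $\{(P_1,P_2):P_1\ne P_2\}$ by a free action of $S_2$, and this quotient map is étale. The form $dx_1\wedge dy_1\wedge dx_2\wedge dy_2$ is invariant under the swap, so it descends to a nowhere vanishing form $\eta_2$ on $Y_0$. On $U_1\cap Y_0$ the ordered pairs have coordinates $x_1,x_2,c,e$ with $x_1\neq x_2$, $a=x_1+x_2$, $b=x_1x_2$, $y_i=c+ex_i$. Since $dx_i\wedge dy_i=dx_i\wedge(dc+x_i\,de)$, the form pulls back to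
$$\begin{aligned}dx_1\wedge(dc+x_1de)\wedge dx_2\wedge(dc+x_2de)&=(x_1-x_2)\,dx_1\wedge dx_2\wedge dc\wedge de\\&=da\wedge db\wedge dc\wedge de,\end{aligned}$$
because $da\wedge db=(dx_1+dx_2)\wedge(x_2dx_1+x_1dx_2)=(x_1-x_2)dx_1\wedge dx_2$. So $\eta_2=da\wedge db\wedge dc\wedge de$ extends over $U_1$ without zeros. Exchanging $x$ and $y$ changes the sign of both $dx_i\wedge dy_i$, hence preserves $\eta_2$, and the same holds on $U_2$. So $\eta_2$ is a nowhere vanishing section of $\omega_Y$. $\square$

The first thing many people would try instead of counting is to filter along the reduced fibre $F\cong\mathbb P^1$ over $2\cdot0$. Let $\mathcal I$ be its ideal, generated by $a,b,c$ on $U_1$ and by $a',b',c'$ on $U_2$. By the theorem on formal functions, $R^1\pi_*\mathcal O_Y$ vanishes at $2\cdot0$ if $H^1(F,\operatorname{Sym}^m(\mathcal I/\mathcal I^2))=0$ for all $m\ge0$. If $2$ is invertible in $k$, then $a=x_1+x_2$ and $a'=y_1+y_2=2c+ea$ are global and can replace $a,c$ as generators on $U_1$ (and $a',c'$ on $U_2$). Together with $b'\equiv e^2b$ modulo $\mathcal I^2$ this gives $\mathcal I/\mathcal I^2\cong\mathcal O\oplus\mathcal O\oplus\mathcal O(2)$,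 and all the $H^1$ vanish.

In characteristic $2$, however, (1) reads $a'=ea$, $c'=e^{-1}c$, $b'\equiv e^2b$, so $\mathcal I/\mathcal I^2\cong\mathcal O(1)\oplus\mathcal O(-1)\oplus\mathcal O(2)$. Its symmetric square has the summand $\mathcal O(-2)$ generated by $c^2$, and $H^1(\mathbb P^1,\mathcal O(-2))$ is spanned by the class of $c^2/e$. Here the method stops. The class does die in $H^1(Y,\mathcal O_Y)$, because $c^2/e=b'e'-ca-eb$ by (1), but the filtration does not see this. The count did not care about the characteristic: all the numbers in Step 3 are the same over every field.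

What changes for general $n$ and a general surface? Three things. First, $X$ is not the plane. Second, as we shall see, the fibres of $\pi$ can have dimension up to $n-1$, so there may be cohomology in degrees $1,\dots,n-1$. A count gives only the alternating sum of dimensions, and for $n=3$ it could say no more than $\dim H^1=\dim H^2$ in each degree. Third, the charts for general $n$ do not come to us as polynomial rings whose monomials we can count.

## 2. Rational morphisms and the statements

From now on $k$ is an algebraically closed field of characteristic $p>0$, and all schemes are over $k$ unless another base is named. Let $X$ be a nonsingular, irreducible, quasi-projective surface and $n\ge1$. Then $X^{[n]}$ is the Hilbert scheme of closed subschemes of $X$ of length $n$, $X^{(n)}=X^n/S_n$ is the symmetric product, and $\pi:X^{[n]}\to X^{(n)}$ sends a subscheme to its effective $0$-cycle. By Fogarty's theorem $X^{[n]}$ is nonsingular and irreducible of dimension $2n$, and $\pi$ is proper and birational.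

**Definition.** A proper morphism $f:Y\to Z$ of varieties, with $Y$ nonsingular (more generally Cohen–Macaulay) and with dualizing sheaf $\omega_Y$, is *rational* if $f_*\mathcal O_Y=\mathcal O_Z$, and $R^if_*\mathcal O_Y=0$ and $R^if_*\omega_Y=0$ for all $i\ge1$.

For example, let $f$ be the blow-up of $\mathbb A^2$ at a point, with exceptional curve $E\cong\mathbb P^1$. Here $\mathcal O_E(-E)=\mathcal O_{\mathbb P^1}(1)$, so the graded pieces $\mathcal O_E(-mE)=\mathcal O_{\mathbb P^1}(m)$, $m\ge0$, have no $H^1$, and formal functions give $R^1f_*\mathcal O=0$. Further $\omega=\mathcal O(E)$, and $0\to\mathcal O\to\mathcal O(E)\to\mathcal O_{\mathbb P^1}(-1)\to0$ gives $R^1f_*\omega=0$. Fibres have dimension $\le 1$, so higher $R^i$ vanish. Thus $f$ is rational. Proposition 1 says that $\pi$ is rational for $X=\mathbb A^2$, $n=2$.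

**Theorem A.** Let $X$ be a nonsingular irreducible quasi-projective surface and $n\ge1$. Then $\pi:X^{[n]}\to X^{(n)}$ satisfies $\pi_*\mathcal O_{X^{[n]}}=\mathcal O_{X^{(n)}}$ and $R^i\pi_*\mathcal O_{X^{[n]}}=0=R^i\pi_*\omega_{X^{[n]}}$ for $i\ge1$. That is, $\pi$ is a rational morphism.

**Theorem B.** With $X$, $n$ as in Theorem A:

1. $X^{(n)}$ is Gorenstein, and $\omega_{X^{[n]}}\cong\pi^*\omega_{X^{(n)}}$.
2. $k[x_1,\dots,x_n,y_1,\dots,y_n]^{S_n}$ is free of rank $n!$ over $k[e_1(x),\dots,e_n(x),e_1(y),\dots,e_n(y)]$, with an explicit basis.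
3. For every commutative ring $\Lambda$: $H^i(\mathrm{Hilb}^n(\mathbb A^2_\Lambda),\mathcal O)=0$ for $i\ge1$, and $H^0=\Lambda[x_1,\dots,x_n,y_1,\dots,y_n]^{S_n}$.
4. For $F$ locally free of finite rank on $X^{(n)}$: $H^i(X^{[n]},\pi^*F)=H^i(X^{(n)},F)$ for all $i$.

**Theorem C.** Let $X$ be nonsingular, irreducible, quasi-projective of dimension $d\ge1$. Then $X^{(n)}$ is Cohen–Macaulay if and only if $d\le2$ or $p>n$. In particular, if $d\ge3$ and $p\le n$, no birational rational morphism from a Cohen–Macaulay variety onto $X^{(n)}$ exists.

The first part of Theorem A is immediate: $X^{(n)}$ is normal and $\pi$ is proper birational, so $\pi_*\mathcal O=\mathcal O$ exactly as in Step 2 of Section 1. We also fix notation. Let $X^{(n)}_0\subset X^{(n)}$ be the open set of cycles with $n$ distinct points and $X^n_0$ its preimage in $X^n$. The map $X^n_0\to X^{(n)}_0$ is the quotient by a free action, hence étale Galois with group $S_n$, so $X^{(n)}_0$ is smooth. If $n\ge2$, its complement has codimension $\dim X$, because it is the image of the diagonals. For a surface, the fibres of $\pi$ over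 $X^{(n)}_0$ are single points, so $\pi$ is an isomorphism there by Zariski's main theorem.

Two natural attempts guide the proof. In characteristic $0$ one would show $\omega_Y\cong\mathcal O_Y$ for $Y=(\mathbb A^2)^{[n]}$, as in Step 4 above, and quote Grauert–Riemenschneider vanishing $R^i\pi_*\omega_Y=0$. In characteristic $p$ we cannot quote it. One would next spread the Hilbert scheme out over $\mathbb Z$ and reduce modulo $p$. This fails because cohomology can jump up at individual primes (Section 8 shows where). What cannot jump is an Euler characteristic, and an Euler characteristic determines a cohomology group only if that group is alone. The idea is to make it alone: the triviality of $\omega_Y$ makes $R\pi_*\mathcal O_Y$ self-dual, and self-duality together with the dimensions of the fibres and induction on $n$ removes everything except $R^{n-1}\pi_*\mathcal O_Y$.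

## 3. Étale localization of Hilbert schemes and symmetric products

The aim of this section is to replace $X$ by $\mathbb A^2$ locally. Everything here holds over any algebraically closed field.

Let $f:X'\to X$ be étale, with $X',X$ smooth, quasi-projective, of pure dimension, possibly disconnected. For $X'=\bigsqcup X_j$, splitting a tuple or a subscheme according to components shows that $X'^{(n)}$ and $X'^{[n]}$ are the disjoint unions, over $(n_j)$ with $\sum n_j=n$, of $\prod X_j^{(n_j)}$ and of $\prod X_j^{[n_j]}$, and $\pi$ is the union of the products. In particular $X'^{[n]}$ is smooth for surfaces.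

Let $W'\subset X'^n$ be the set of $(x_i)$ such that $f(x_i)=f(x_j)$ implies $x_i=x_j$. Its complement is the union over $i<j$ of the preimages of $(X'\times_XX')\setminus\Delta_{X'}$. Now $X'\times_XX'$ is closed in $X'\times X'$ because $X$ is separated, and $\Delta_{X'}$ is open in $X'\times_XX'$ because $f$ is unramified. So $(X'\times_XX')\setminus\Delta_{X'}$ is closed, $W'$ is open and $S_n$-stable, and $U_f:=W'/S_n$ is open in $X'^{(n)}$.

As an example, let $f:\mathbb A^2\sqcup\mathbb A^2\to\mathbb A^2$ be the fold map and $n=2$. Then $X'^{(2)}$ consists of two copies of $(\mathbb A^2)^{(2)}$, contained in $U_f$, and of $\mathbb A^2\times\mathbb A^2$, on which $U_f$ is the complement of the diagonal. On that component $U_f\to(\mathbb A^2)^{(2)}$ is the étale double cover of the locus of distinct points.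

**Lemma 2.** (a) $U_f\to X^{(n)}$ is étale (any dimension). (b) For surfaces, let $X'^{[n]}_{U_f}\subset X'^{[n]}$ be the preimage of $U_f$. Then $\xi'\mapsto f(\xi')$ defines an étale morphism $f_*:X'^{[n]}_{U_f}\to X^{[n]}$, and $X'^{[n]}_{U_f}\cong U_f\times_{X^{(n)}}X^{[n]}$ compatibly with the Hilbert–Chow morphisms.

**Proof of (a).** We compare completed local rings. Let $w\in W'$ have images $u\in U_f$ and $z\in X^{(n)}$. Invariants are the kernel of a linear map, so they commute with flat base change. Hence $\hat{\mathcal O}_{X^{(n)},z}$ is the ring of $S_n$-invariants in the product of the completed local rings of $X^n$ at the points over $z$. These points form one orbit, so $\hat{\mathcal O}_{X^{(n)},z}=(\hat{\mathcal O}_{X^n,f(w)})^{G_{f(w)}}$, where $G_{f(w)}$ is the stabilizer. Similarly $\hat{\mathcal O}_{U_f,u}=(\hat{\mathcal O}_{W',w})^{G_w}$. A stabilizer records which coordinates coincide, so $G_w=G_{f(w)}$ by the definition of $W'$. As $X'^n\to X^n$ is étale, $\hat{\mathcal O}_{X^n,f(w)}\cong\hat{\mathcal O}_{W',w}$, equivariantly under this group. Hence $\hat{\mathcal O}_{X^{(n)},z}\to\hat{\mathcal O}_{U_f,u}$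 is an isomorphism, and the map is étale at $u$.

**Proof of (b): the morphism exists.** We must show that families map to families. Let $T$ be of finite type and $\xi'\subset X'\times T$ a flat family with fibres in $X'^{[n]}_{U_f}$. Since $\xi'$ is finite over $T$, $\xi'\to X\times T$ is finite. For $t\in T(k)$ the morphism $\xi'_t\to X$ is finite, unramified, and injective with trivial residue field extensions. So above each point there is one local ring whose maximal ideal is generated by that of $X$, with the same residue field, and Nakayama shows that $\xi'_t\to X$ is a closed immersion. The cokernel of $\mathcal O_{X\times T}\to\mathcal O_{\xi'}$ is coherent and restricts to zero over every $t\in T(k)$, since restriction is right exact. By Nakayama it is $0$. So $\xi'\to X\times T$ is a closed immersion, and the family is flat of length $n$ over $T$. This defines $f_*$.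

**Proof of (b): $f_*$ is étale.** We check unique infinitesimal lifting. Let $T_0\subset T$ be a nilpotent thickening, $\xi\subset X\times T$ a family, and $\xi'_0\subset X'\times T_0$ a family with fibres in $X'^{[n]}_{U_f}$ and image $\xi_0=\xi|_{T_0}$. Since $f$ is étale, the $X$-morphism $\xi_0\cong\xi_0'\to X'$ extends uniquely to an $X$-morphism $\xi\to X'$. Then $\xi\to X'\times T$ is a closed immersion, because its composite with the separated morphism $X'\times T\to X\times T$ is one. This is an extension of $\xi_0'$ with image $\xi$. Any other such extension maps isomorphically to $\xi$ and so gives an extension $\xi\to X'$ as above; hence it is unique.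

**Proof of (b): compatibility.** The two morphisms $X'^{[n]}_{U_f}\to X^{(n)}$, through $X^{[n]}$ and through $U_f$, agree on $k$-points since $\xi'\cong f(\xi')$. The source is reduced and the target separated, so they are equal. We obtain $g:A\to B$ with $A=X'^{[n]}_{U_f}$ and $B=U_f\times_{X^{(n)}}X^{[n]}$.

**Proof of (b): $g$ is an isomorphism.** Both $A$ and $B$ are étale over $X^{[n]}$, by the previous steps and (a), so $g$ is étale. It is bijective on $k$-points. Indeed, given $(z',\xi)$, each support point of $\xi$ has exactly one point $x'$ of $\operatorname{supp}z'$ above it, with the same multiplicity, and the component of $\xi$ there lifts uniquely to a subscheme supported at $x'$, by $\hat{\mathcal O}_{X,f(x')}\cong\hat{\mathcal O}_{X',x'}$. The diagonal $A\to A\times_BA$ is an open immersion, as $g$ is unramified. The complement of its image is closed and has no $k$-point, since a $k$-point of $A\times_BA$ is a pair $(a,a')$ with $g(a)=g(a')$, so $a=a'$. A scheme of finite type over $k$ without $k$-points is empty. So the diagonal is an isomorphism and $g$ is a monomorphism. An étale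 monomorphism is an open immersion (EGA IV 17.9.1), and the complement of its image again has no $k$-points. So $g$ is an isomorphism. $\square$

**Local structure.** Let $z=\sum_{j=1}^rn_jx_j\in X^{(n)}$ with the $x_j$ distinct. Choose open $X_j\ni x_j$ and étale $g_j:X_j\to\mathbb A^2$ with $g_j(x_j)=0$. Put $X'=\bigsqcup X_j$, with the étale maps $f:X'\to X$ (the inclusions) and $g=\bigsqcup g_j:X'\to P=\bigsqcup_{j=1}^r\mathbb A^2$. The cycle $z'=\sum n_j[x_j\in X_j]$ lies in $V:=U_f\cap U_g\cap\prod X_j^{(n_j)}$: the $f(x_j)$ are distinct, and the $g(x_j)$ lie in different copies of $\mathbb A^2$. By Lemma 2, $V$ is étale over $X^{(n)}$ with $z'\mapsto z$ and étale over $\prod_j(\mathbb A^2)^{(n_j)}$ with $z'\mapsto(n_j\cdot0)_j$. The pullbacks to $V$ of $X^{[n]}$ and of $\prod_j(\mathbb A^2)^{[n_j]}$ are both the preimage of $V$ in $X'^{[n]}$. Dualizing sheaves are compatible with étale pullback, and higher direct images with flat base change. So, writing $\pi_m:(\mathbb A^2)^{[m]}\to(\mathbb A^2)^{(m)}$, for $\mathcal F=\mathcal O$ or $\omega$: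
$$(R^i\pi_*\mathcal F)_z=0\iff\text{the corresponding sheaf for }\textstyle\prod_j\pi_{n_j}\text{ vanishes at }(n_j\cdot0)_j. \tag{2}$$
The $(\mathbb A^2)^{(m)}$ are affine, so the direct images for $\prod_j\pi_{n_j}$ are given by the Künneth formula. Hence *Theorem A for $X$ and $n$ follows from Theorem A for $\mathbb A^2$ and all $m\le n$.* Part (a) alone gives the same local structure of $X^{(n)}$ in any dimension $d$, with $\mathbb A^d$ in place of $\mathbb A^2$.

From here to the end of Section 8 we write $Y=(\mathbb A^2)^{[n]}$ and $Z=(\mathbb A^2)^{(n)}=\operatorname{Spec}R$, where $R=k[x,y]^{S_n}$, $x=(x_1,\dots,x_n)$, $y=(y_1,\dots,y_n)$.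

## 4. Dimensions of punctual Hilbert schemes

The aim is a bound on the fibres of $\pi$. For $n=2$ they were points or lines.

**Lemma 3.** Over $z=\sum_{j=1}^rn_jx_j\in Z$ (distinct $x_j$) the fibre of $\pi:Y\to Z$ has dimension $\le n-r$. This holds over any algebraically closed field.

**Proof.** By the local structure, the fibre is, as a set, a product of the sets $P_{n_j}$, where $P_n\subset(\mathbb A^2)^{[n]}$ is the closed set of ideals $I$ of colength $n$ in $A=\mathcal O_{\mathbb A^2,0}$. So it suffices to show $\dim P_n\le n-1$. Let $\mathfrak m\subset A$ be the maximal ideal and $\mu(I)=\dim I/\mathfrak mI$, the minimal number of generators. Since $I$ has height $2$, $\mu(I)\ge2$. For instance $P_1=\{\mathfrak m\}$, and $P_2\cong\mathbb P^1$ with $\mu=2$ throughout; in $P_3$ the ideal $\mathfrak m^2$ has $\mu=3$.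

The universal ideal sheaf on $(\mathbb A^2)^{[n]}\times\mathbb A^2$ is flat over the Hilbert scheme, being the kernel of $\mathcal O\to\mathcal O_\xi$ with $\mathcal O_\xi$ flat. So its restriction to the slice over $I$ is $I$, and its fibre at $(I,0)$ is $I/\mathfrak mI$. Thus $\mu$ is upper semicontinuous and $P_n^i=\{\mu=i\}$ is locally closed.

**Claim:** $\dim P_n^i\le n+1-i$. The proof compares colengths $n$ and $n+1$ by adding one point. For $n=1$ we have $\mu(\mathfrak m)=2$ and dimension $0$. Assume the claim for $n$, and let $N=\{(I,I')\in P_n\times P_{n+1}:I'\subset I\}$. It is closed: all these ideals contain $\mathfrak m^{n+1}$, and $I'\subset I$ says that the bundle map $I'/\mathfrak m^{n+1}\to A/I$ vanishes.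

The fibre of $N\to P_n$ over $I$ consists of the $I'\subset I$ of colength one. Then $I/I'$ is killed by $\mathfrak m$, so these are the hyperplanes of $I/\mathfrak mI$, and the fibre has dimension $\mu(I)-1$. Hence $\dim N\le\max_j\bigl((n+1-j)+(j-1)\bigr)=n$.

The fibre of $N\to P_{n+1}$ over $I'$ consists of the ideals $I\supset I'$ with $I/I'$ one-dimensional, that is, of the lines in the socle of $A/I'$ (the elements killed by $\mathfrak m$). By the Koszul complex the socle is $\mathrm{Tor}^A_2(A/I',k)$. As $A/I'$ has depth $0$, its minimal resolution has length $2$, and comparing ranks it is $0\to A^{\mu-1}\to A^{\mu}\to A$ with $\mu=\mu(I')$. So the socle has dimension $\mu(I')-1\ge1$, and the fibre is nonempty of dimension $\mu(I')-2$.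

Therefore $\dim P_{n+1}^i+(i-2)\le\dim N\le n$, i.e. $\dim P_{n+1}^i\le(n+1)+1-i$. This proves the claim. As $i\ge2$ always, $\dim P_n\le n-1$. $\square$

## 5. A free basis of the diagonal invariants

To use duality on $Z$ we need $Z$ to be Cohen–Macaulay. If $p\le n$ we cannot average over $S_n$, so we write down a basis. All of this section works over any field.

Let $S=k[x]^{S_n}=k[e_1(x),\dots,e_n(x)]$, and let $s_i$ be the transposition of $i$ and $i+1$, $\ell$ the length function of $S_n$, $w_0$ the longest element.

**Definition.** The *divided difference* operators on $k[x]$ are $\partial_if=(f-s_if)/(x_i-x_{i+1})$, $1\le i\le n-1$.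

They are $S$-linear, and $s_if=f$ iff $\partial_if=0$. It is a textbook fact that they satisfy the braid relations and $\partial_i^2=0$. Two reduced words of $w$ are connected by braid moves, so $\partial_w$ is well defined. A non-reduced word can be brought by braid moves to one containing $s_is_i$. Hence $\partial_u\partial_v=\partial_{uv}$ if $\ell(uv)=\ell(u)+\ell(v)$, and $\partial_u\partial_v=0$ otherwise.

**Step 1: $\partial_{w_0}x^\delta=1$ for $x^\delta=x_1^{n-1}x_2^{n-2}\cdots x_{n-1}$.** This normalizes everything below. Apply $\partial_1$, then $\partial_2$, …, then $\partial_{n-1}$. At the $i$-th step,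
$$\partial_i\bigl((x_ix_{i+1})^{n-1-i}x_i\,m\bigr)=(x_ix_{i+1})^{n-1-i}m$$
with $m$ free of $x_i,x_{i+1}$, so the exponents of $x_1,\dots,x_{n-1}$ drop by $1$ in turn. The result is $x_1^{n-2}\cdots x_{n-2}$, and iterating with $n-1,n-2,\dots$ gives $1$. The word used is $(s_1)(s_2s_1)\cdots(s_{n-1}\cdots s_1)$, of length $\ell(w_0)=\binom n2$. It equals $w_0$ by induction: $s_{n-1}\cdots s_1$ sends $1\mapsto n$ and $i\mapsto i-1$ for $i\ge2$, and following it by the longest element of $S_{n-1}$ gives $i\mapsto n+1-i$.

**Step 2: Schubert polynomials.** Put $\mathfrak S_w=\partial_{w^{-1}w_0}x^\delta$. It is homogeneous of degree $\ell(w_0)-\ell(w^{-1}w_0)=\ell(w)$. For $n=3$ these are $1,\;x_1,\;x_1+x_2,\;x_1x_2,\;x_1^2,\;x_1^2x_2$, as one finds by applying $\partial_1,\partial_2$ to $x_1^2x_2$. Let $\mathrm{Des}(w)=\{i:w(i)>w(i+1)\}=\{i:\ell(ws_i)<\ell(w)\}$. Since $s_iw^{-1}w_0=(ws_i)^{-1}w_0$, the composition rule gives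
$$\partial_i\mathfrak S_w=\mathfrak S_{ws_i}\ \text{ if }i\in\mathrm{Des}(w),\qquad\partial_i\mathfrak S_w=0\ \text{ otherwise}. \tag{3}$$

**Step 3: the $\mathfrak S_w$ form an $S$-basis of $k[x]$.** If $\ell(w)\le\ell(u)$, then $\partial_u\mathfrak S_w=\delta_{uw}$. Indeed, $\partial_u\partial_{w^{-1}w_0}\ne0$ requires $\ell(u)+\ell(w_0)-\ell(w)=\ell(uw^{-1}w_0)\le\ell(w_0)$, hence $\ell(u)=\ell(w)$ and $uw^{-1}w_0=w_0$, i.e. $u=w$; then Step 1 gives $1$. In a relation $\sum a_w\mathfrak S_w=0$ with $a_w\in S$ not all zero, apply $\partial_u$ with $u$ of maximal length among those with $a_u\ne0$: we get $a_u=0$, a contradiction. So the $\mathfrak S_w$ are independent. They span because the Hilbert series agree: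
$$\sum_wq^{\ell(w)}\prod_{i=1}^n(1-q^i)^{-1}=(1-q)^{-n},\qquad\text{as }\ \sum_wq^{\ell(w)}=\prod_{i=1}^n\frac{1-q^i}{1-q}.$$

**Step 4: partial invariants.** For $J\subset\{1,\dots,n-1\}$ let $S_J=\langle s_i:i\notin J\rangle$. Then $\{\mathfrak S_w:\mathrm{Des}(w)\subset J\}$ is an $S$-basis of $k[x]^{S_J}$. Indeed, $f=\sum a_w\mathfrak S_w$ is $s_i$-invariant iff $\partial_if=\sum_{i\in\mathrm{Des}(w)}a_w\mathfrak S_{ws_i}=0$, and as the $\mathfrak S_{ws_i}$ are distinct basis elements, iff $a_w=0$ whenever $i\in\mathrm{Des}(w)$.

For the two sets of variables, let $\varepsilon_i=(1^i,0^{n-i})$, $\nu(w)=\sum_{i\in\mathrm{Des}(w)}\varepsilon_i$, and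
$$\beta_w=\sum_{g\in S_n/S_{\mathrm{Des}(w)}}g\bigl(\mathfrak S_w\,y^{\nu(w)}\bigr)\in R .$$
This is well defined: $S_{\mathrm{Des}(w)}$ fixes $y^{\nu(w)}$, and it fixes $\mathfrak S_w$ by Step 4.

**Proposition 4.** $R$ is free over $A=k[e_i(x),e_i(y)]_{1\le i\le n}$ with basis $\{\beta_w\}_{w\in S_n}$. In particular $R$ is Cohen–Macaulay.

For $n=2$ this reads $R=A\oplus A(x_1y_1+x_2y_2)$.

**Proof, Step 1: splitting $R$ over $S$.** Write $F\in R$ as $\sum_\alpha F_\alpha(x)y^\alpha$; invariance means $F_{g\alpha}=gF_\alpha$. For a partition $\nu=(\nu_1\ge\dots\ge\nu_n\ge0)$ put $J(\nu)=\{i<n:\nu_i>\nu_{i+1}\}$. The stabilizer of $y^\nu$ is $S_{J(\nu)}$. So $F\mapsto(F_\nu)_\nu$ is an isomorphism of $S$-modules $R\cong\bigoplus_\nu k[x]^{S_{J(\nu)}}$. Note $J(\nu(w))=\mathrm{Des}(w)$.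

**Step 2: leading terms.** The aim is triangularity. For $m\in\mathbb N^n$ put $e^m=\prod e_i(y)^{m_i}$ and $\nu=\nu(w)+\sum m_i\varepsilon_i$. A $y$-monomial in $e^m\beta_w$ has as exponent a rearrangement of $\nu(w)$ plus rearrangements of the $\varepsilon_i$ ($m_i$ of each). Partial sums of a rearrangement are at most those of the sorted vector, with equality in all of them only for the sorted vector itself. So the exponent $\nu$ arises in exactly one way, and with the dominance order $\trianglelefteq$ on partitions $\nu'$,
$$(e^m\beta_w)_\nu=\mathfrak S_w,\qquad(e^m\beta_w)_{\nu'}=0\ \text{ unless }\ \nu'\trianglelefteq\nu. \tag{4}$$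

**Step 3: conclusion.** Fix $\nu$. The pairs $(w,m)$ with $\nu(w)+\sum m_i\varepsilon_i=\nu$ satisfy $m_n=\nu_n$ and $m_i=\nu_i-\nu_{i+1}-[i\in\mathrm{Des}(w)]$ for $i<n$. So they correspond bijectively to those $w$ with $\mathrm{Des}(w)\subset J(\nu)$, and their leading parts $\mathfrak S_w$ form an $S$-basis of $k[x]^{S_{J(\nu)}}$. There are finitely many partitions of a given size with at most $n$ parts, so the triangularity (4) shows that $\{e^m\beta_w\}$ is an $S$-basis of $R$. That is, $R=\bigoplus_wA\beta_w$. A ring that is finite and free over a polynomial ring is Cohen–Macaulay. $\square$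

## 6. The symplectic volume form and crepancy

We recall the duality facts that we need. A variety $Z$ of dimension $N$ has a dualizing complex $\omega_Z^\bullet$. It is Cohen–Macaulay iff $\omega_Z^\bullet$ lives in one degree, and then $\omega_Z^\bullet=\omega_Z[N]$ with $\omega_Z$ satisfying Serre's condition $S_2$. It is Gorenstein iff moreover $\omega_Z$ is a line bundle. For instance a smooth variety is Gorenstein, with $\omega$ the top forms.

Let $n\ge1$, and let $Y_0\cong Z_0$ be the open sets of cycles with $n$ distinct points. The form $\eta=\eta_n=dx_1\wedge dy_1\wedge\dots\wedge dx_n\wedge dy_n$ is $S_n$-invariant, so it descends to a nowhere vanishing section of $\omega_{Z_0}=\omega_{Y_0}$, characterized by its pullback to $(\mathbb A^2)^n_0$.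

**Lemma 5.** $\omega_Z=\mathcal O_Z\eta$, so $Z$ is Gorenstein with dualizing complex isomorphic to $\mathcal O_Z[2n]$. The form $\eta$ extends to a nowhere vanishing section of $\omega_Y$, so $\omega_Y\cong\mathcal O_Y$. This holds over any algebraically closed field.

**Step 1: the form on $Z$.** The case $n=1$ is clear; let $n\ge2$. By Proposition 4, $Z$ is Cohen–Macaulay, so $\omega_Z$ is $S_2$. Since $Z\setminus Z_0$ has codimension $2$ and $Z$ is normal, with $j:Z_0\to Z$ the inclusion we get $\omega_Z=j_*(\mathcal O_{Z_0}\eta)=\mathcal O_Z\eta$.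

**Step 2: throwing away codimension two in $Y$.** Let $Y_1\subset Y$ be the open set of subschemes with at least $n-1$ support points. By Lemma 3 the locus with exactly $r$ support points has dimension $\le2r+(n-r)=n+r$, so $Y\setminus Y_1$ has codimension $\ge2$. A section of the line bundle $\omega_Y$ over $Y_1$ extends to $Y$, and if it has no zeros on $Y_1$ it has none on $Y$, since a zero locus is empty or a divisor. So it suffices that the rational section $\eta$ generates $\omega_Y$ at each point of $Y_1\setminus Y_0$. Let $2x_1+x_2+\dots+x_{n-1}$ be the cycle of such a point.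

**Step 3: reduction to $n=2$.** Only two points collide, so the other points should split off. Apply Lemma 2 to the fold map $f:\bigsqcup_{j=1}^{n-1}\mathbb A^2\to\mathbb A^2$. The cycle with $x_j$ taken in the $j$-th copy lies in $U_f$ and in the component $(\mathbb A^2)^{(2)}\times(\mathbb A^2)^{n-2}$. So $f_*$ restricts to an étale morphism from an open subset of $(\mathbb A^2)^{[2]}\times(\mathbb A^2)^{n-2}$ to $Y$, hitting the given point by the cartesian property. The component $(\mathbb A^2)^2\times(\mathbb A^2)^{n-2}$ of the space of ordered tuples maps to $(\mathbb A^2)^n$ by the identity, compatibly with $U_f\to Z$. Hence, over the locus of $n$ distinct points, $f_*^*\eta_n$ and $\eta_2\wedge\eta_1\wedge\dots\wedge\eta_1$ have the same pullback to ordered tuples. That pullback is along an étale surjective morphism, so it is injective on forms, and the two forms coincide. As $f_*$ is étale, $\eta_n$ generates $\omega_Y$ at the given point if $\eta_2$ generates $\omega_{(\mathbb A^2)^{[2]}}$.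

**Step 4: $n=2$.** This is Step 4 of Section 1: $\eta_2=da\wedge db\wedge dc\wedge de$ on one chart, and symmetrically on the other, in every characteristic. $\square$

## 7. Self-duality leaves one cohomology group

We prove Theorem A for $\mathbb A^2$ by induction on $n$. The case $n=1$ is trivial, as $\pi$ is then the identity of $\mathbb A^2$. From now until the end of Section 8 let $n\ge2$ and assume the result for all $m<n$.

**Proposition 6.** Under this induction hypothesis, $H^i(Y,\mathcal O_Y)=0$ for all $i\ne0,\,n-1$.

**Proof.** Put $C=R\pi_*\mathcal O_Y$, viewed in $D^b_{coh}(R)$, and $D(-)=R\mathrm{Hom}_R(-,R)$. Since $Z$ is affine, $H^i(C)=H^i(Y,\mathcal O_Y)$.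

**Step 1: range and support.** The purpose is to locate $H^i(C)$. We have $H^0(C)=R$, and $H^i(C)=0$ for $i>n-1$ since the fibres of $\pi$ have dimension $\le n-1$ (Lemma 3). For $i\ge1$, $H^i(C)$ is supported on the small diagonal $\{n\cdot x\}$, which has dimension $2$. Indeed, at every other point $r\ge2$ and all $n_j<n$, so (2), Künneth and induction give vanishing.

**Step 2: self-duality.** Grothendieck duality for the proper morphism $\pi$ says $R\mathcal Hom(R\pi_*\mathcal O_Y,\omega_Z^\bullet)\cong R\pi_*\omega_Y^\bullet$. By Lemma 5 the dualizing complexes are $\mathcal O_Z[2n]$ and $\omega_Y[2n]\cong\mathcal O_Y[2n]$. So $D(C)\cong R\pi_*\omega_Y\cong R\pi_*\mathcal O_Y=C$.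

**Step 3: passing to the positive part.** Let $Q=\tau_{\ge1}C$. Dualizing the triangle $R\to C\to Q\to$ gives a triangle $D(Q)\to D(C)\cong C\to R\to$. Since $H^i(R)=0$ for $i\ge1$, we get for $i\ge1$ a surjection
$$H^i(D(Q))\twoheadrightarrow H^i(C). \tag{5}$$

**Step 4: grade.** We bound the left side. Since $R$ is a Cohen–Macaulay domain of finite type over $k$ of dimension $2n$, a finitely generated module $M$ with $\dim M\le2$ has grade at least $2n-2$: $\mathrm{Ext}^a_R(M,R)=0$ for $a<2n-2$. The cohomology modules $H^b(Q)$, $1\le b\le n-1$, are such modules. The spectral sequence $\mathrm{Ext}^a(H^b(Q),R)\Rightarrow H^{a-b}(D(Q))$ has nonzero terms only for $a\ge2n-2$ and $b\le n-1$, hence $a-b\ge n-1$. So $H^i(D(Q))=0$ for $i<n-1$, and by (5) $H^i(C)=0$ for $1\le i<n-1$. With Step 1 this proves the proposition. $\square$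

For $n=3$ one can see the mechanism and its limit at once. Modules supported on the small diagonal have $\mathrm{Ext}^a=0$ for $a\le3$. The group $H^1(D(Q))$ is built from $\mathrm{Ext}^2(H^1,R)$ and $\mathrm{Ext}^3(H^2,R)$, both zero, so $H^1(Y,\mathcal O_Y)=0$. But $H^2(D(Q))$ involves $\mathrm{Ext}^4(H^2,R)$, on which the grade bound is silent. In general $(2n-2)-(n-1)=n-1$ is exactly the top degree: these inequalities stop one step short. For $n=2$ they say nothing at all, and the count of Section 1 did all the work. The remaining group is killed by the general form of that count.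

## 8. The Hilbert scheme over the integers and its Euler characteristics

Let $H=\mathrm{Hilb}^n(\mathbb A^2_{\mathbb Z})$, of finite type and separated over $\mathbb Z$; its formation commutes with base change. The group $\mathbb G_m$ acts by scaling $\mathbb A^2$, and "graded" refers to this action, with $x,y$ of degree $1$.

**Step 1: affine charts.** We need a Čech complex over $\mathbb Z$. For an order ideal $\lambda\subset\mathbb N^2$ (a set closed under decreasing coordinates) with $|\lambda|=n$, let $U_\lambda\subset H$ be the open set where $\{x^ay^b\}_{(a,b)\in\lambda}$ is a basis of $\mathcal O_\xi$. It is $\mathbb G_m$-stable. It is affine: it is the scheme of pairs of commuting $n\times n$ matrices $(M_x,M_y)$ on the free module with basis $e_{(a,b)}$, $(a,b)\in\lambda$, such that $M_xe_{(a,b)}=e_{(a+1,b)}$ if $(a+1,b)\in\lambda$ and $M_ye_{(a,b)}=e_{(a,b+1)}$ if $(a,b+1)\in\lambda$. Indeed, these conditions say exactly that $M_x^aM_y^be_{(0,0)}=e_{(a,b)}$ for $(a,b)\in\lambda$. So the module is $\Lambda[x,y]/I$ with the monomials of $\lambda$ as basis. (For $n=2$ and $\lambda=\{(0,0),(1,0)\}$: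 $M_xe_{(1,0)}=-b\,e_{(0,0)}+a\,e_{(1,0)}$, $M_ye_{(0,0)}=c\,e_{(0,0)}+e\,e_{(1,0)}$, and commutation determines $M_ye_{(1,0)}$. This is $U_1$ of Section 1, over $\mathbb Z$.) The finitely many $U_\lambda$ cover $H$, since over a field the monomials outside an initial ideal form a basis of the quotient.

**Step 2: properness over a polynomial ring.** This will give finiteness. Let $A_{\mathbb Z}=\mathbb Z[e_1(x),\dots,e_n(x),e_1(y),\dots,e_n(y)]$. The coefficients, up to sign, of the characteristic polynomials of $x$ and $y$ on $\mathcal O_\xi$ give a $\mathbb G_m$-equivariant morphism $H\to\operatorname{Spec}A_{\mathbb Z}$, of finite type and separated. It is proper by the valuative criterion. Let $\mathcal V$ be a discrete valuation ring with fraction field $L$, and let $I_L\subset L[x,y]$ have colength $n$ with these coefficients in $\mathcal V$. Then $\mathcal V[x,y]/(I_L\cap\mathcal V[x,y])$ is torsion-free. By Cayley–Hamilton the monic characteristic polynomials evaluated at $x$ and $y$ lie in $I_L\cap\mathcal V[x,y]$, so the quotient is generated by the $x^ay^b$ with $a,b<n$. Hence it is free,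 of rank $n$, and gives the required extension.

**Step 3: $H$ is flat over $\mathbb Z$.** We need the Čech complex to be torsion-free. Fix a prime $\ell$ and work over $\mathbb Z_{(\ell)}$. Let $U\subset H$ be the open set over which the universal family is étale. It is smooth over $\mathbb Z_{(\ell)}$ by the infinitesimal criterion. For an affine nilpotent thickening $T_0\subset T$, a finite étale cover of $T_0$ lifts to $T$; the lift is affine, so the two coordinate functions defining the map to $\mathbb A^2$ lift too; and the lifted map to $\mathbb A^2_T$ is a closed immersion by Nakayama.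

Let $J\subset\mathcal O_H$ be the coherent ideal of $\ell$-power torsion and $H'=V(J)$. Then $\mathcal O_{H'}$ is torsion-free, hence flat, over $\mathbb Z_{(\ell)}$, and $J|_U=0$ as $U$ is flat. By Fogarty's theorem over $\overline{\mathbb F}_\ell$, $H_{\mathbb F_\ell}$ is integral, and its open subset $U_{\mathbb F_\ell}$ is nonempty. The ideal of $H'_{\mathbb F_\ell}$ in $H_{\mathbb F_\ell}$ vanishes on $U_{\mathbb F_\ell}$, hence is $0$. As $\mathcal O_{H'}$ is flat, $J/\ell J\to\mathcal O_{H_{\mathbb F_\ell}}$ is injective, and its image is this ideal. So $J=\ell J$. Since $J$ is killed by a power of $\ell$, $J=0$.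

**Step 4: universal coefficients.** We now relate the primes to each other. Let $K^\bullet=\bigoplus_dK^\bullet_d$ be the alternating graded Čech complex of $\mathcal O_H$ for the cover $\{U_\lambda\}$. It is bounded, its terms are $\mathbb Z$-flat, and $K^\bullet\otimes F$ computes $H^\bullet(H_F,\mathcal O)$ for every field $F$. By Step 2, $H^i(K^\bullet)$ is a finitely generated graded $A_{\mathbb Z}$-module. Since $A_{\mathbb Z}$ is generated in positive degrees over $\mathbb Z$, each $H^i(K^\bullet_d)$ is a finitely generated $\mathbb Z$-module. From $0\to K_d\xrightarrow{\ \ell\ }K_d\to K_d\otimes\mathbb F_\ell\to0$ we get for every prime $\ell$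
$$0\to H^i(K_d)\otimes\mathbb F_\ell\to H^i(K_d\otimes\mathbb F_\ell)\to\mathrm{Tor}_1(H^{i+1}(K_d),\mathbb F_\ell)\to0. \tag{6}$$

Over $\mathbb C$ we know the answer: $H^i(H_{\mathbb C},\mathcal O)=0$ for $i\ge1$. Indeed $\mathcal O\cong\omega$ by Lemma 5 over $\mathbb C$, and Grauert–Riemenschneider vanishing applies to $\pi$, whose target is affine. Let us see what plain reduction modulo $\ell$ gives. For $i\ge1$ the group $H^i(K)$ is a finitely generated $A_{\mathbb Z}$-module that becomes zero after $\otimes\,\mathbb Q$, so it is killed by some integer $M>0$. If $\ell$ divides none of these integers, (6) gives $H^i(H_{\mathbb F_\ell},\mathcal O)=0$ for $i\ge1$. But nothing here controls which primes divide $M$, and for the others the torsion of $H^i(K_d)$ enters (6) twice. This is where the reduction argument stops. It also shows the way on: each torsion group enters in two adjacent degrees, so it cancels in an alternating sum.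

**Step 5: the Euler characteristic is independent of the field.** Take $\ell=p$ and $t_i=\dim_{\mathbb F_p}\mathrm{Tor}_1(H^i(K_d),\mathbb F_p)$. For a finitely generated abelian group $M$, $\dim M\otimes\mathbb F_p=\operatorname{rk}M+\dim\mathrm{Tor}_1(M,\mathbb F_p)$. So (6) gives
$$\dim H^i(K_d\otimes\mathbb F_p)=\operatorname{rk}H^i(K_d)+t_i+t_{i+1}.$$
In the alternating sum over $i\ge0$ the $t$'s telescope to $t_0$, and $t_0=0$ because $H^0(K_d)\subset K_d^0$ is torsion-free. After the base changes $\mathbb F_p\to k$ and $\mathbb Q\to\mathbb C$,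
$$\sum_i(-1)^i\dim_kH^i(H_k,\mathcal O)_d=\sum_i(-1)^i\operatorname{rk}H^i(K_d)=\sum_i(-1)^i\dim_{\mathbb C}H^i(H_{\mathbb C},\mathcal O)_d. \tag{7}$$

**Step 6: the last group vanishes.** We evaluate both ends of (7). We have $H^0(H_{\mathbb C},\mathcal O)=\mathbb C[x,y]^{S_n}$ and $H^0(Y,\mathcal O_Y)=k[x,y]^{S_n}$, and these identifications are $\mathbb G_m$-equivariant. In both cases the part of degree $d$ has as basis the orbit sums of monomials, so its dimension is the number $N_d$ of $S_n$-orbits of monomials of degree $d$. The right side of (7) is $N_d$ by Step 4, and by Proposition 6 the left side is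
$$N_d+(-1)^{n-1}\dim_kH^{n-1}(Y,\mathcal O_Y)_d=N_d\qquad\text{for all }d.$$
Hence $H^{n-1}(Y,\mathcal O_Y)=0$, and $R^i\pi_*\mathcal O_Y=0$ for all $i\ge1$. Since $\omega_Y\cong\mathcal O_Y$ (Lemma 5), also $R^i\pi_*\omega_Y=0$ for $i\ge1$. This completes the induction begun in Section 7: Theorem A holds for $\mathbb A^2$ and all $n$. By (2) and Künneth, **Theorem A** holds for every $X$ and every $n$. $\blacksquare$

## 9. Gorenstein symmetric products and cohomology over an arbitrary ring

We prove Theorem B. Part 2 is Proposition 4.

**Part 1.** The aim is to glue the local computations of Section 6. Take $z\in X^{(n)}$ and $V$ as in Section 3. The product $\prod_j(\mathbb A^2)^{(n_j)}$ is Gorenstein, by Lemma 5 for each factor, and its dualizing sheaf is generated by $\eta_{n_1}\wedge\dots\wedge\eta_{n_r}$. Since $V$ is étale over it and over $X^{(n)}$, the latter is Gorenstein at $z$. So $\omega_{X^{(n)}}$ is a line bundle. Over $X^{(n)}_0$, where $\pi$ is an isomorphism, there is the canonical isomorphism $\pi^*\omega_{X^{(n)}}\cong\omega_{X^{[n]}}$. It is a rational section of the line bundle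 $\mathcal Hom(\pi^*\omega_{X^{(n)}},\omega_{X^{[n]}})$, and we must show that this section is regular and nowhere zero on $X^{[n]}$, which can be checked étale-locally on $X^{(n)}$. The preimages in $V$ of $X^{(n)}_0$ and of $\prod_j(\mathbb A^2)^{(n_j)}_0$ coincide: both consist of the multiplicity-free cycles in $V$. By Lemma 5, $\eta_{n_1}\wedge\dots\wedge\eta_{n_r}$ generates $\omega$ on $\prod_j(\mathbb A^2)^{(n_j)}$, and the form of the same name generates $\omega$ on $\prod_j(\mathbb A^2)^{[n_j]}$. Pulled back to $V$ and to its preimage in $X'^{[n]}$, these generators are matched by the canonical isomorphism, so it extends to an isomorphism.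

**Part 4.** By the projection formula and Theorem A, $R\pi_*\pi^*F=F\otimes R\pi_*\mathcal O=F$. Taking cohomology on $X^{(n)}$ gives the claim.

**Part 3, vanishing.** The case $n=1$ is clear; let $n\ge2$. We use $K^\bullet$ of Section 8. Theorem A for $\mathbb A^2$ holds over $\overline{\mathbb F}_\ell$ for every prime $\ell$, so $H^i(K_d\otimes\mathbb F_\ell)=0$ for $i\ge1$. By (6), $H^i(K_d)\otimes\mathbb F_\ell=0$ for $i\ge1$ and every $\ell$, so the finitely generated group $H^i(K_d)$ is $0$. Also $H^0(K_d)\subset K^0_d$ is torsion-free and finitely generated, hence free. Thus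
$$0\to H^0(K_d)\to K_d^0\to K_d^1\to\cdots$$
is a bounded exact complex of flat modules and stays exact after $\otimes\,\Lambda$. So $H^i(H_\Lambda,\mathcal O)=0$ for $i\ge1$ and $H^0(H_\Lambda,\mathcal O)=H^0(K)\otimes\Lambda$.

**Part 3, a map from the invariants.** It remains to identify $H^0(K)$, and first we need a map over $\mathbb Z$. The scheme $H$ is flat over $\mathbb Z$ with smooth fibres, so it is smooth over $\mathbb Z$, hence normal. By flatness every generic point of $H$ lies in $H_{\mathbb Q}$, which is irreducible, so $H$ is irreducible. Let $U\subset H$ be the open set where the universal family is étale. Over the torsor of orderings of this family, the family is $n$ disjoint sections of $\mathbb A^2$. So this torsor is $\mathbb A^{2n}_{\mathbb Z}$ minus the diagonals, and $U$ is the quotient of the latter by the free action of $S_n$.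

Let $f\in\mathbb Z[x,y]^{S_n}$. It is regular on $U$, hence a rational function on $H$. It is regular at all points of $H_{\mathbb Q}$: it extends to $H_{\mathbb C}$ via Hilbert–Chow, and a rational function on $H_{\mathbb Q}$ that is regular after the faithfully flat base change to $\mathbb C$ is regular. By flatness, a point of codimension $1$ of $H$ not in $H_{\mathbb Q}$ is the generic point of some $H_{\mathbb F_\ell}$, and it lies in $U$ because $U_{\mathbb F_\ell}\neq\emptyset$. So $f$ is regular at all points of codimension $1$ of the normal scheme $H$, hence on $H$. We get maps $\mathbb Z[x,y]^{S_n}_d\to H^0(K_d)$ of finitely generated free groups.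

**Part 3, the map is an isomorphism.** We check it modulo each prime. By (6) and $H^1(K_d)=0$, $H^0(K_d)\otimes\mathbb F_\ell=H^0(H_{\mathbb F_\ell},\mathcal O)_d$. Orbit sums of monomials give $\mathbb Z[x,y]^{S_n}\otimes\mathbb F_\ell=\mathbb F_\ell[x,y]^{S_n}$. Modulo $\ell$ the map becomes $\mathbb F_\ell[x,y]^{S_n}_d\to H^0(H_{\mathbb F_\ell},\mathcal O)_d$, compatible with restriction to $U_{\mathbb F_\ell}$. Both sides embed in $\mathcal O(U_{\mathbb F_\ell})$, and there they coincide, because they do over $\overline{\mathbb F}_\ell$, where $\pi_*\mathcal O=\mathcal O$. So the map is an isomorphism modulo every prime. Its cokernel is finitely generated and zero modulo every prime, hence zero; the ranks agree, so it is an isomorphism. Finally $\mathbb Z[x,y]^{S_n}\otimes\Lambda=\Lambda[x,y]^{S_n}$, again by orbit sums. This proves Theorem B. $\blacksquare$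

## 10. Dimension three and higher: the cohomology of $S_p$

We prove Theorem C. If $d=1$, $X^{(n)}$ is smooth, since by Section 3 it is étale-locally a product of the $(\mathbb A^1)^{(m)}=\mathbb A^m$. If $d=2$, use Theorem B(1). If $p>n$, then $|S_n|$ is invertible in $k$, and the Hochster–Eagon theorem applies: the invariants of a Cohen–Macaulay ring under a finite group of invertible order are Cohen–Macaulay.

Now let $d\ge3$, $p\le n$, and suppose $X^{(n)}$ is Cohen–Macaulay. We derive a contradiction.

**Step 1: reduction to $(\mathbb A^d)^{(p)}$.** This isolates the smallest symmetric group whose order is divisible by $p$. At a cycle $p\,x_1+x_2+\dots+x_{n-p+1}$ with distinct $x_i$, Lemma 2(a) shows that $X^{(n)}$ is étale-locally $(\mathbb A^d)^{(p)}\times\mathbb A^{d(n-p)}$ near $(p\cdot0,0)$. So $(\mathbb A^d)^{(p)}$ is Cohen–Macaulay at $p\cdot0$. Its non-Cohen–Macaulay locus is closed and stable under the $\mathbb G_m$-action, which contracts everything to $p\cdot0$. If it were nonempty it would contain $p\cdot0$; so it is empty. Put $G=S_p$, $V=(\mathbb A^d)^p$, $B=k[V]$. Thus $B^G$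 is Cohen–Macaulay.

**Step 2: group cohomology is harmless off the small diagonal.** Let $\Delta\subset V$ be the small diagonal, of codimension $c=d(p-1)\ge2$, let $W=V\setminus\Delta$ and $q:W\to W/G$. Stabilizers of points of $W$ are proper Young subgroups of $S_p$, so they have order prime to $p$. For $U\subset W/G$ affine open and $b\ge1$ we claim $H^b(G,\mathcal O(q^{-1}U))=0$. It is a finitely generated $\mathcal O(U)$-module, since $q$ is finite. By Shapiro's lemma its completion at the image of $w$ is $H^b(G_w,\hat{\mathcal O}_w)$, which vanishes because $|G_w|$ is invertible in $k$.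

**Step 3: comparing two computations.** Take a finite affine open cover of $W/G$ and let $\check C^\bullet$ be the Čech complex of $\mathcal O_W$ for its preimage, which is a complex of $G$-modules. The double complex of group cochains of $G$ with values in $\check C^\bullet$ has two spectral sequences (those of $G$-equivariant cohomology; Grothendieck, Tôhoku, Ch. V). Taking group cohomology first, Step 2 leaves only the invariants $(\check C^\bullet)^G$, the Čech complex of $W/G$. So the abutment is $H^\bullet(W/G,\mathcal O)$. Taking Čech cohomology first, we get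
$$H^a(G,H^b(W,\mathcal O))\Rightarrow H^{a+b}(W/G,\mathcal O). \tag{8}$$
Since $B$ is regular and $\Delta$ has codimension $c\ge2$, $H^0(W,\mathcal O)=B$ and $H^b(W,\mathcal O)=H^{b+1}_\Delta(B)=0$ for $1\le b\le c-2$. A term of (8) with $b\ge c-1$ has total degree at least $c-1$, so it can affect neither the terms of total degree $\le c-2$ nor the differentials into them. Hence $H^i(W/G,\mathcal O)\cong H^i(G,B)$ for $i\le c-2$.

**Step 4: the Cohen–Macaulay hypothesis.** The image $\Delta/G$ of $\Delta$ in $\operatorname{Spec}B^G$ has codimension $c$ and complement $W/G$. As $B^G$ is Cohen–Macaulay, $H^i(W/G,\mathcal O)=H^{i+1}_{\Delta/G}(B^G)=0$ for $1\le i\le c-2$. So $H^i(G,B)=0$ in this range, and its direct summand coming from the degree $0$ part of $B$ vanishes too: $H^i(S_p,k)=0$ for $1\le i\le c-2$.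

**Step 5: a nonzero class.** We contradict this by $H^{2p-3}(S_p,k)\ne0$. It suffices to work over $\mathbb F_p$. For $p=2$ we have $H^1(\mathbb Z/2,\mathbb F_2)\ne0$. Let $p$ be odd. A Sylow $p$-subgroup of $S_p$ is $\mathbb Z/p$, which is abelian, and its normalizer acts on it through $\mathbb F_p^*$. By Swan's theorem (Brown, *Cohomology of Groups*, III.10), $H^*(S_p,\mathbb F_p)=H^*(\mathbb Z/p,\mathbb F_p)^{\mathbb F_p^*}$. Here $H^*(\mathbb Z/p,\mathbb F_p)=\Lambda[u]\otimes\mathbb F_p[v]$, where $\mathbb F_p^*$ acts on $u$ (degree $1$) and on $v$ (degree $2$, the Bockstein of $u$) by the same character, of order $p-1$. So $uv^{p-2}$, of degree $2p-3$, is invariant and nonzero. The degree is in the range of Step 4: $1\le2p-3\le d(p-1)-2$, because $d(p-1)-2-(2p-3)=(d-2)(p-1)-1\ge0$ for $d\ge3$. This is the contradiction, so $X^{(n)}$ is not Cohen–Macaulay.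

**Step 6: no rational morphism.** For the last assertion, let $f:Y'\to X^{(n)}$ be birational and rational with $Y'$ Cohen–Macaulay, and let $N=\dim X^{(n)}=\dim Y'$. Since $Rf_*\mathcal O_{Y'}=\mathcal O_{X^{(n)}}$, Grothendieck duality gives
$$\omega^\bullet_{X^{(n)}}=R\mathcal Hom(Rf_*\mathcal O_{Y'},\omega^\bullet_{X^{(n)}})=Rf_*\omega_{Y'}[N]=f_*\omega_{Y'}[N],$$
where the last equality is the vanishing of $R^if_*\omega_{Y'}$ for $i\ge1$. So the dualizing complex is concentrated in one degree and $X^{(n)}$ is Cohen–Macaulay. By Step 5 this is impossible when $d\ge3$ and $p\le n$. This proves Theorem C. $\blacksquare$
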